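# Deterministic spectral sparsifiers of almost-linear size in almost-linear time

## 1. Sparsifiers with $n^{1+o(1)}$ edges, and how small $\epsilon$ may be

**Theorem 1.** For every fixed $\epsilon\in(0,1)$ there is a deterministic algorithm that, given a weighted undirected graph $G$ with $n$ vertices, $m$ edges and positive integer weights bounded by $n^{O(1)}$, outputs a $(1+\epsilon)$-approximate spectral (hence cut) sparsifier $H$ of $G$ with $n^{1+O(1/\log\log n)}$ edges in time $m^{1+o(1)}$. Moreover $E(H)\subseteq E(G)$ and $H$ has integer weights.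

**Theorem 2 (range of $\epsilon$, with converse).** (a) Theorem 1 holds, with $n^{1+o(1)}$ edges, for every $\epsilon=\epsilon(n)\in(0,1)$ (given to the algorithm) with $\epsilon(n)\ge n^{-o(1)}$. (b) For $\epsilon\le\frac12$, every $(1+\epsilon)$-approximate cut sparsifier of the complete graph $K_n$ has at least $(n-1)/(12\max(\epsilon,1/n))$ edges. Hence for $\epsilon(n)\le\frac12$, sparsifiers (cut or spectral) with $n^{1+o(1)}$ edges exist for all graphs if and only if $\epsilon(n)\ge n^{-o(1)}$, and in that range they are computable deterministically in $m^{1+o(1)}$ time.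

Here is the question in plain words. A sparsifier replaces a dense weighted graph by one with few edges, while every cut, or more strongly the whole Laplacian quadratic form, changes by a factor of at most $1\pm\epsilon$. Randomized sampling, such as the Benczur–Karger importance-sampling scheme for cuts, does this in near-linear time with $n^{1+o(1)}$ edges. Question 2.13 of the document "1 Introduction" (http://www.cs.cmu.edu/~jmli/papers/proposal.pdf) asks whether the coin flips can be removed at almost no cost in size and time, for cuts and for the spectral notion. It poses this as an open question. Precisely: for fixed $\epsilon\in(0,1)$, is there a deterministic algorithm with output size at most $n^{1+\alpha(n)}$ and running time at most $m^{1+\beta(m)}$, where $\alpha,\beta\to0$ may depend on $\epsilon$ but not otherwise on the input graph? Theorem 1 says yes to both parts.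

## 2. Cuts, Laplacians, conductance, and the machine model

**Conventions.** $G=(V,E,w)$ has $V=[n]$ and is simple (parallel edges are merged). Running time is counted on a word RAM with $O(\log n)$-bit words. Time bounds are for $m\ge2$ and up to constant factors, which are absorbed in $\beta$. The notation $n^{o(1)}$ means $2^{o(\log n)}$. For example, $(\log n)^{5}$ and $2^{\sqrt{\log n}}$ are both $n^{o(1)}$, while $n^{0.01}$ is not.

**Definition (cuts and Laplacian).** For $S\subseteq V$, $\partial_GS$ is the set of edges with exactly one endpoint in $S$, and $w(\partial_GS)$ is its total weight. The Laplacian $L_G$ is the symmetric matrix with $x^\top L_Gx=\sum_{uv\in E}w(uv)(x_u-x_v)^2$.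

**Definition (sparsifiers).** Let $0<\epsilon<1$ and let $H$ be a graph on $V$ with nonnegative weights. $H$ is a $(1+\epsilon)$-approximate cut sparsifier of $G$ if $(1-\epsilon)w(\partial_GS)\le w(\partial_HS)\le(1+\epsilon)w(\partial_GS)$ for all $\emptyset\subsetneq S\subsetneq V$. It is a $(1+\epsilon)$-approximate spectral sparsifier if $(1-\epsilon)x^\top L_Gx\le x^\top L_Hx\le(1+\epsilon)x^\top L_Gx$ for all $x\in\mathbb R^V$.

If $x$ is the indicator vector of $S$, then $x^\top L_Gx=w(\partial_GS)$. So every spectral sparsifier is a cut sparsifier. The converse fails for a given $\epsilon$, already on three vertices. Let $G$ be the triangle with unit weights and $H$ the path $1-2-3$ with both weights $\frac43$. The cuts of $G$ all equal $2$; those of $H$ are $\frac43$, $\frac83$, $\frac43$. So $H$ is a $(1+\frac13)$-approximate cut sparsifier. But $x=(1,0,-1)$ gives $x^\top L_Gx=1+1+4=6$ and $x^\top L_Hx=\frac43\cdot2=\frac83$, a ratio of $\frac49<\frac23$.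

Here is a spectral example. The Laplacian of $K_4$ has eigenvalues $0,4,4,4$. The 4-cycle with all weights $\frac43$ has eigenvalues $0,\frac83,\frac83,\frac{16}3$. Both forms vanish on constants, so the ratios lie in $[\frac23,\frac43]$ and the weighted cycle is a $(1+\frac13)$-approximate spectral sparsifier of $K_4$.

**Definition (conductance).** For an unweighted graph $C$ let $\mathrm{vol}_C(S)=\sum_{v\in S}\deg_C(v)$. $C$ has conductance $\ge\varphi$ if $|\partial_CS|\ge\varphi\min(\mathrm{vol}_C(S),\mathrm{vol}_C(V(C)\setminus S))$ for all $S$.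

In $K_4$, a single vertex gives $3/3$ and a pair gives $4/6$, so the conductance is $\frac23$. In the path on four vertices the middle cut gives $1/3$, and the other sets give at least as much, so the conductance is $\frac13$.

We use two results as black boxes.

**Cheeger's inequality.** If $C$ has conductance $\ge\varphi$ and degree matrix $\mathrm{Deg}_C$, then $x^\top L_Cx\ge\frac{\varphi^2}2x^\top\mathrm{Deg}_Cx$ whenever $\sum_v\deg_C(v)x_v=0$. (Vertices of degree $0$ contribute to neither side.)

**Expander decomposition (ED).** This is from Chuzhoy, Gao, Li, Nanongkai, Peng, Saranurak, *A Deterministic Algorithm for Balanced Cut with Applications to Dynamic Connectivity, Flows, and More*, FOCS 2020. Given an unweighted graph with $m$ edges, $\epsilon_0\in(0,1]$ and an integer $1\le r\le O(\log m)$, one can deterministically compute, in time $O(m^{1+O(1/r)+o(1)}(\log m)^{O(r^2)})$, a partition $V_1,\dots,V_k$ of $V$ with $\sum_i|\partial V_i|\le\epsilon_0\cdot2m$ (so at most $\epsilon_0m$ edges join different parts) such that every $G[V_i]$ has conductance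 at least $\varphi=\Omega(\epsilon_0/(\log m)^{O(r^2)})$.

For two copies of $K_4$ joined by one edge, the two cliques form such a partition for $\epsilon_0=\frac12$: one of the $13$ edges joins different parts, and each part has conductance $\frac23$. We shall always take $\epsilon_0=\frac12$ and $r=\lceil\log_2\log_2n\rceil$, on graphs with between $n$ and $n^2$ edges. Then $(\log m)^{O(r^2)}=2^{O((\log\log n)^3)}$, so for $n$ large $\varphi\ge2^{-\sqrt{\log_2n}}$, and the time is $m^{1+o(1)}$.

## 3. Trees and complete graphs

Trees. If $G$ is a tree, each edge $e$ is a cut by itself, with weight $w(e)>0$; more generally, a sparsifier of a connected graph must have positive weight on every cut, so it is connected and has at least $n-1$ edges. Nothing can be saved, and nothing needs to be: whenever $m\le n$ we output $H=G$.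

Complete graphs, upper side. For $x\perp\mathbf 1$ we have $x^\top L_{K_n}x=n\|x\|^2$. Let $A$ be the adjacency matrix of a $d$-regular graph $H_0$ on $[n]$ with $|x^\top Ax|\le\delta d\|x\|^2$ for all $x\perp\mathbf 1$. Give every edge of $H_0$ the weight $n/d$. Then $x^\top L_Hx=\frac nd(d\|x\|^2-x^\top Ax)$ differs from $n\|x\|^2$ by at most $\delta n\|x\|^2$. So the error of a sparsifier of $K_n$ can be read off from the norm of a matrix, compared with the degree. Keep this in mind.

Complete graphs, lower side. This is the first claim of Theorem 2(b), and it is a hand computation.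

**Proof of the edge bound in Theorem 2(b).** For $n=1$ the bound is $0$. For $n=2$ it is at most $\frac16$, and at least one edge is needed. Let $n\ge3$. We may assume $\epsilon\ge1/n$, because a sparsifier for a smaller $\epsilon$ is also one for $1/n\le\frac12$. Let $H$ be a $(1+\epsilon)$-approximate cut sparsifier of $K_n$ with $\epsilon\le\frac12$. For $u\ne v$, the cuts $\{u\},\{v\},\{u,v\}$ determine the weight of the edge $uv$ in $H$ (zero if absent):
$$2w_H(uv)=w_H(\partial\{u\})+w_H(\partial\{v\})-w_H(\partial\{u,v\})\le2(1+\epsilon)(n-1)-2(1-\epsilon)(n-2)=2\big(1+\epsilon(2n-3)\big)\le2(1+2\epsilon n).$$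
So every edge has weight at most $1+2\epsilon n\le3\epsilon n$. On the other hand $w_H(\partial\{v\})\ge(1-\epsilon)(n-1)\ge\frac12(n-1)$, so each vertex has at least $\frac{n-1}{6\epsilon n}$ neighbours in $H$. Summing over the $n$ vertices and halving, $H$ has at least $\frac{n-1}{12\epsilon}$ edges. $\square$

## 4. Halving an expander by signs

Let $C$ be an unweighted graph. Choose signs $s_e\in\{\pm1\}$ on its edges, delete the edges with $s_e=-1$, and double the weight of the others. The new Laplacian minus the old one is $2\sum_{s_e=+1}L_e-\sum_eL_e=\sum_es_eL_e$, where $L_e$ is the Laplacian of the single edge $e$. Let $E_e$ be the adjacency matrix of the single edge $e$ and $X=\sum_es_eE_e$ the signed adjacency matrix. Expanding $(x_u-x_v)^2=x_u^2+x_v^2-2x_ux_v$ gives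
$$x^\top\Big(\sum_es_eL_e\Big)x=\sum_v\Big(\sum_{e\ni v}s_e\Big)x_v^2-x^\top Xx. \tag{1}$$
If all degrees are about $d$, $|\sum_{e\ni v}s_e|\le\eta d$ for all $v$, and $\|X\|\le\delta d$ (operator norm), the error is at most $(\eta+\delta)d\|x\|^2$, that is, small compared with $x^\top\mathrm{Deg}_Cx$. Conductance is what makes this useful: by Cheeger, $x^\top\mathrm{Deg}_Cx\le\frac2{\varphi^2}x^\top L_Cx$ after centering $x$. Without conductance it would be useless: on the path with $n$ vertices and $x$ the centered version of $(1,2,\dots,n)$, $x^\top L_Cx=n-1$, while $x^\top\mathrm{Deg}_Cx$ is of order $n^3$.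

Since (ED) provides expanders, everything reduces to one task: given a graph $\Gamma$ on $N$ vertices with maximum degree $\le d$, find such signs deterministically in time $N\cdot n^{o(1)}$, with $\delta$ far below $\varphi^2$, which means $\delta$ about $2^{-4K}$ for some $K\ge\sqrt{\log_2n}$.

## 5. Scalar potentials, and why one squaring or one trace is not enough

For finitely many scalar quantities, signs are easy to choose greedily. The increments may even depend on earlier signs.

**Lemma 3 (scalar signing).** Edges $e=1,\dots,M$ are processed in order. Let $a_{j,e}$, $1\le j\le J$, be reals such that $a_{j,e}$ depends only on $s_1,\dots,s_{e-1}$, and let $\theta_j>0$ with $\theta_j|a_{j,e}|\le\frac12$. Put $P_j^\pm=\prod_e(1\pm\theta_js_ea_{j,e})$, the product over the edges processed so far. If each $s_e$ is chosen so that $\Phi=\sum_j(P_j^++P_j^-)$ does not increase, then at the end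
$$\Big|\sum_es_ea_{j,e}\Big|\le\frac{\ln(2J)}{\theta_j}+\theta_j\sum_ea_{j,e}^2\qquad\text{for all }j, \tag{2}$$
and such a choice always exists.

*Proof.* All factors are positive. The average of $1\pm\theta_js_ea_{j,e}$ over $s_e=\pm1$ is $1$, and $a_{j,e}$ is known before $s_e$ is chosen, so the average of the new $\Phi$ is the old $\Phi$. Hence one of the two signs does not increase it. Initially $\Phi=2J$, so at the end each $P_j^\pm\le2J$. The function $f(x)=\ln(1+x)-x+x^2$ has $f'(x)=x(1+2x)/(1+x)$ and $f(0)=0$, so $\ln(1+x)\ge x-x^2$ for $|x|\le\frac12$. Therefore $\ln(2J)\ge\ln P_j^\pm\ge\pm\theta_j\sum_es_ea_{j,e}-\theta_j^2\sum_ea_{j,e}^2$. $\square$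

This settles the degree condition. A first sensible idea is to apply it to all cuts directly, but there are $2^{N-1}-1$ of them, so $\Phi$ cannot be evaluated term by term. A second idea is to bound $\|X\|$ through $\|X\|^k\le\operatorname{tr}X^k$ for an even $k$, tracking closed walks of length $k$. Let us see exactly where it stops, for $d$-regular $\Gamma$ with adjacency matrix $A$. For every choice of signs, $\operatorname{tr}X^2=Nd$, so by the power-mean inequality $\operatorname{tr}X^k\ge Nd^{k/2}$. The resulting bound on $\|X\|$ is thus never below $N^{1/k}\sqrt d$. It beats the trivial bound $d$ only if $d^k>N^2$. But then the number of closed walks of length $k$ is $\operatorname{tr}A^k\ge d^k>N^2$, and keeping a running total for each of them is out of reach of a budget of $N\cdot n^{o(1)}$.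

A third idea is to bound $\|X\|^2=\|X^2\|$ by the row sums of $|X^2|$. The entry $X^2(u,w)=\sum_vs_{uv}s_{vw}$ is, for $u\neq w$, a signed sum over the $c=A^2(u,w)$ common neighbours. The increment at the later of the two edges $uv,vw$ is the sign of the earlier one, so Lemma 3 applies. With $\theta=\eta/2$ it gives $|X^2(u,w)|\le\frac{2\ln(2J)}\eta+\frac{\eta c}2$, which is at most $\eta c$ as soon as $c\ge4\ln(2J)/\eta^2$. For instance, on the 4-cycle with an odd number of minus signs the two terms at each opposite pair cancel, so $X^2=2I$ and $\|X\|=\sqrt2$ instead of $2$. So pairs with many common neighbours, to be called heavy, are under control. The trouble is the light pairs. If $\Gamma$ is $d$-regular and has no 4-cycle, then all off-diagonal entries of $X^2$ are $0$ or $\pm1$ for every signing, and each row of $|X^2|$ sums to $d+d(d-1)=d^2$. Nothing is gained.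

## 6. Squaring again and again, inside shrinking blocks

The light part of $X^2$ must not be bounded entry by entry. We keep it as a new signed matrix and square again, with three devices to make this work.

Squares are again predictable signed sums. Let $Z_e=Z_{e-1}+s_eE'_e$ with $Z_0=0$, where $E'_e$ is a symmetric matrix depending only on $s_1,\dots,s_{e-1}$. Since $s_e^2=1$, we have $Z_e^2-Z_{e-1}^2=s_e(Z_{e-1}E'_e+E'_eZ_{e-1})+(E'_e)^2$, hence
$$Z_M^2=\sum_e(E'_e)^2+\sum_es_eY_e,\qquad Y_e=Z_{e-1}E'_e+E'_eZ_{e-1},$$
and $Y_e$ again depends only on earlier signs. For two edges $\{1,2\},\{2,3\}$: $Y_1=0$, $Y_2$ has the entry $s_1$ at $(1,3)$ and $(3,1)$, and $Z_2^2=\mathrm{diag}(1,2,1)+s_2Y_2$. So all levels of squaring can be tracked at once while the signs are being chosen.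

**Lemma 4 (pinching).** If $Y\succeq0$ is partitioned into blocks with index sets $U_1,\dots,U_q$, then $\|Y\|\le\sum_c\|Y_{U_cU_c}\|$.

*Proof.* Write $Y=F^\top F$ and let $F_c$ be the columns of $F$ in $U_c$. Then $\|Fx\|\le\sum_c\|F_c\|\|x_c\|\le(\sum_c\|F_c\|^2)^{1/2}\|x\|$, while $\|Y\|=\|F\|^2$ and $\|F_c\|^2=\|F_c^\top F_c\|=\|Y_{U_cU_c}\|$. $\square$

So after squaring, only the diagonal blocks of a partition matter, at the price of a factor equal to the number of blocks (for the all-ones $q\times q$ matrix with blocks of size $1$ this is sharp: $q=1+\dots+1$).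

The price is paid back by balanced colorings. Suppose $Z$ is dominated entrywise by a nonnegative symmetric matrix with row sums $\le D$. Color the indices with $p$ colors so that each row has mass at most $2D/p$ in each color. Then the part of its square inside the color classes has row sums at most $D\cdot2D/p$. Relative to the new row sums, $\|Z\|^2/D^2\le p\|[Z^2]\|/D^2=2\,\|[Z^2]\|/(2D^2/p)$, where $[Z^2]$ is the part of $Z^2$ inside the classes. The factor $p$ has cancelled and only a constant is lost. Meanwhile the block size has dropped by a factor of about $p$. After $L$ levels with $p\approx n^{2/L}$ the blocks are so small that the trivial bound (block size times largest entry) is tiny compared with the row sums. Going back up takes $L$ square roots, so a relative bound $\eta$ at the bottom becomes about $\eta^{2^{-L}}$ at the top. Hence we shall take $\eta=2^{-4K2^L}$. Since $L$ grows very slowly, all matrices have only $n^{o(1)}$ nonzeros per row.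

## 7. Parameters

Everything from here to Section 12 is for $n$ large, meaning larger than a constant that depends only on $\epsilon$ (or on the function $\epsilon(\cdot)$, assumed to satisfy $\epsilon(n)\ge n^{-o(1)}$). Let
$$\lambda=\lceil\log_2n\rceil,\qquad K=\max\{\lceil\sqrt\lambda\rceil,\lceil\log_2(1/\epsilon)\rceil\}.$$
Then $K=o(\lambda)$. Set
$$L=\lfloor\tfrac14\log_2(\lambda/K)\rfloor\to\infty,\qquad\eta=2^{-4K2^L},\qquad\Lambda=12\lambda,\qquad p=2^{\lceil2\lambda/L\rceil+2}.$$
So $L$ is the largest integer with $2^{4L}K\le\lambda$. Let $Q$ be the least power of two $\ge4\Lambda/\eta^2$, let $g$ be the least power of two $\ge4\Lambda Q$, and put $\kappa=g/(2Q)$. For $0\le\ell\le L$ let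
$$g_\ell=\tfrac14(4g)^{2^\ell},\quad D_\ell=pg_\ell,\quad t_\ell=2(4g)^{2^\ell-1},\quad m_\ell=Qt_\ell,\qquad d=D_0=pg.$$
The roles: $D_\ell$ bounds row sums at level $\ell$, $2g_\ell$ bounds the mass of a row in one color, $t_\ell$ bounds the total contribution of one edge, $m_\ell$ is the threshold between light and heavy, and $2\kappa$ is the final block size. All these numbers except $\eta$ are integers, and $p,Q,g,\kappa,g_\ell,t_\ell,m_\ell,\eta$ are powers of two. We need the following facts.

* (P1) $g_0=g$, $t_0=2$, $t_\ell=2g_\ell/g$, $m_\ell=g_\ell/\kappa$, $g_{\ell+1}=4g_\ell^2$, $t_{\ell+1}=4g_\ell t_\ell$, $D_{\ell+1}=4D_\ell g_\ell=4D_\ell^2/p$.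
* (P2) $\kappa\ge2\Lambda$, $\kappa\le g\le g_\ell$, $t_\ell\le g_\ell\le D_\ell$.
* (P3) $D_L\le n^{O(1/L)}=n^{o(1)}$, and $\lambda^{O(1)}\le n^{O(1/L)}$.
* (P4) $L\ge1$; $p,g,L\le n$; $\eta\le\frac14$; $(p/4)^L\ge n^2$.
* (P5) $2/g\le\eta$ and $d\ge Q\ge4\Lambda/\eta^2$.
* (P6) $2/p\le\eta$.

Verification. (P1): $4g_{\ell+1}=(4g_\ell)^2$; $t_\ell=2\cdot4g_\ell/(4g)=2g_\ell/g$; $m_\ell=2Qg_\ell/g=g_\ell/\kappa$; $t_{\ell+1}=2\cdot4g_\ell^2/g=4g_\ell t_\ell$; $D_{\ell+1}=4pg_\ell^2$. (P2) is immediate from $g\ge4\Lambda Q$, $t_\ell=2g_\ell/g$ and $g\ge2$.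

(P3): write $y=\lambda/K$, so $y\to\infty$, $2^L\le y^{1/4}$ and $L\le\frac14\log_2y$. Since $K\ge\sqrt\lambda$, the terms $\log\Lambda$ are absorbed and $\log_2g=O(K2^L)$. Hence $\log_2g_L\le2^L\log_2(4g)=O(K4^L)=O(Ky^{1/2})=O(\lambda y^{-1/2})=O(\lambda/L)$, the last step because $L\le\sqrt y$. Also $\log_2p\le2\lambda/L+3=O(\lambda/L)$. So $\log_2D_L=O(\lambda/L)$. Finally $L=O(\log\lambda)$, so $\log\lambda=O(\lambda/L)$.

(P4): $L\to\infty$, $\log_2p\le2\lambda/L+3$ and $\log_2g=O(K2^L)=O(\lambda y^{-3/4})=o(\lambda)$ give $p,g,L\le n$ for large $n$. Clearly $\eta\le\frac14$, and $(p/4)^L\ge2^{2\lambda}\ge n^2$. (P5): $g\ge4\Lambda Q\ge16\Lambda^2/\eta^2\geq 2/\eta$, and $d=pg\ge Q$. (P6): $4K2^L\le4Ky^{1/4}=4\lambda y^{-3/4}\le2\lambda/L$, because $L\le\frac14\log_2y\le\frac12y^{3/4}$ for $y\ge16$. So $p\ge4\cdot2^{4K2^L}=4/\eta$.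

For fixed $\epsilon$ and $n$ large, $K=\lceil\sqrt\lambda\rceil$ and $L=\Theta(\log\lambda)=\Theta(\log\log n)$.

**Lemma 5 (deterministic signing).** For $n$ large: given a simple graph $\Gamma$ on $[N]$, $N\le n^2$, with maximum degree $\le d$, one can deterministically compute, in time $N\cdot n^{O(1/L)}$, signs $s\in\{\pm1\}^{E(\Gamma)}$ such that $X=\sum_es_eE_e$ satisfies
$$\|X\|\le9\,\eta^{2^{-L}}d,\qquad\Big|\sum_{e\ni v}s_e\Big|\le\eta d\quad\text{for all }v.$$

Note that $\eta^{2^{-L}}=2^{-4K}$. The proof of Lemma 5 fills Sections 8–11.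

## 8. Balanced colorings and the sign-independent hierarchy

**Lemma 6 (balanced coloring).** Let $\mu$ be a power of two. Given $R$ rows of nonnegative integer weights $W(\rho,u)$, $u\in[N]$, with entries $\le\mu$ and row sums $\le\Delta$, one can deterministically find $\chi:[N]\to[p]$ with
$$\sum_{u:\chi(u)=c}W(\rho,u)\le\mu\log_2(Rp)+(\log_2e)\frac\Delta p\qquad\text{for all }\rho,c.$$
If every row has at most $a$ nonzeros and every $u$ lies in the support of at most $b$ rows, the time is $N\cdot\mathrm{poly}(a,b,p,\log\mu,\log N)$, given sparse row and column lists.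

*Proof.* Color $u=1,2,\dots$ in turn, and let
$$P(\rho,c)=\prod_{u'\text{ colored }c}\Big(1+\frac{W(\rho,u')}\mu\Big)\prod_{u'\text{ uncolored}}\Big(1+\frac{W(\rho,u')}{\mu p}\Big),\qquad\Phi=\sum_{\rho,c}P(\rho,c).$$
If the color of $u$ were uniformly random, its factor in $P(\rho,c)$ would become on average $\frac1p(1+\frac W\mu)+(1-\frac1p)=1+\frac W{\mu p}$, the factor it had before. So a color minimizing the new $\Phi$ does not increase $\Phi$. Initially $\Phi\le Rp\,e^{\Delta/(\mu p)}$. At the end each $P(\rho,c)\le\Phi$, and $1+x\ge2^x$ on $[0,1]$ gives $2^{\text{load}/\mu}\le Rp\,e^{\Delta/(\mu p)}$. Take $\log_2$ and multiply by $\mu$.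

For the time bound, let $P'(\rho,c)$ be $P(\rho,c)$ without the factor of the vertex $u$ being colored. Giving $u$ the color $c$ changes $\Phi$ to $\sum_{\rho,c'}P'(\rho,c')+\frac1\mu\sum_\rho W(\rho,u)P'(\rho,c)$, whose first sum does not depend on $c$. So we choose $c$ minimizing $\sum_{\rho:W(\rho,u)>0}W(\rho,u)P'(\rho,c)$, a sum over at most $b$ rows. Each $P'(\rho,c)$ is recomputed from scratch as a product of at most $a$ factors, each an integer over the power of two $\mu p$. All computations are exact, on numbers of $O(a\log(\mu p)+\log(b\mu))$ bits. $\square$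

For a partition $\mathcal P$ of $[N]$ and a matrix $Y$, let $[Y]_{\mathcal P}$ be $Y$ with all entries $(u,w)$ not in a common part set to $0$.

**Step 1 (the hierarchy of partitions and dominating matrices).** This step builds, before any sign is chosen, the blocks and the nonnegative matrices $A_\ell$ that will dominate the level-$\ell$ signed matrices.

Let $\mathcal P_0=\{[N]\}$ and let $A_0$ be the adjacency matrix of $\Gamma$. We maintain: $A_\ell$ is symmetric, nonnegative, integer, block diagonal with respect to $\mathcal P_\ell$, with entries $\le m_\ell$ and row sums $\le D_\ell$. For $\ell=0$ this holds since $m_0=2Q\ge1$ and $D_0=d$. Let $\ell<L$.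

Coloring. Cut each part of $\mathcal P_\ell$ into chunks of $p\kappa$ elements, the last one possibly smaller. Apply Lemma 6 with $\mu=m_\ell$ and $\Delta=D_\ell$ to the $N$ rows of $A_\ell$ together with one row per chunk, having weight $m_\ell$ on the chunk. A chunk row sums to at most $p\kappa m_\ell=pg_\ell=D_\ell$. Chunks are nonempty and disjoint, so $R\le2N$, and $\log_2(Rp)\le\log_2(2n^3)\le1+3\lambda\le\Lambda\le\kappa/2$. All loads are therefore at most $m_\ell\kappa/2+1.4427\,g_\ell\le\frac12g_\ell+1.4427g_\ell\le2g_\ell$. With $\chi_\ell$ the coloring found, this says that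
$$\sum_{u:\chi_\ell(u)=c}A_\ell(v,u)\le2g_\ell\qquad\text{for all }v,c, \tag{3}$$
and that every color occurs at most $2g_\ell/m_\ell=2\kappa$ times in each chunk.

Block sizes. $\mathcal P_{\ell+1}$ splits each part $U\in\mathcal P_\ell$ by color into at most $p$ parts. A child of $U$ has at most $2\kappa\lceil|U|/(p\kappa)\rceil\le\max(4|U|/p,2\kappa)$ elements: if $|U|\le p\kappa$ there is one chunk, and otherwise $\lceil x\rceil\le2x$. Since $p\ge4$, induction shows that parts of $\mathcal P_\ell$ have size at most $\max(N(4/p)^\ell,2\kappa)$. By (P4), $(p/4)^L\ge n^2\ge N$, so parts of $\mathcal P_L$ have size $\le2\kappa$.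

Squaring. Let $\tilde A_{\ell+1}=[2A_\ell^2]_{\mathcal P_{\ell+1}}$. Its row sum at $u$ is $2\sum_vA_\ell(u,v)\sum_wA_\ell(v,w)$ with $w$ ranging over the $\mathcal P_{\ell+1}$-part of $u$, which lies inside one color class. By (3) this is at most $2D_\ell\cdot2g_\ell=D_{\ell+1}$. Call $(u,w)$ *heavy at level* $\ell+1$ if $\tilde A_{\ell+1}(u,w)>m_{\ell+1}$, and *light* otherwise; $u=w$ is allowed. Let $A_{\ell+1}$ be the restriction of $\tilde A_{\ell+1}$ to light pairs. It has all the required properties. Each row has at most $D_{\ell+1}/m_{\ell+1}=p\kappa$ heavy pairs.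

## 9. Choosing the signs

**Step 2 (signed matrices at all levels).** This step sets up the objects tracked while signs are chosen.

Process the edges $e=1,\dots,M$ of $\Gamma$ in any order. For $\ell\le L$ let $Z_e^{(\ell)}=\sum_{f\le e}s_fE_f^{(\ell)}$, with $Z_0^{(\ell)}=0$, $E_e^{(0)}=E_e$, and for $\ell<L$
$$Y_e^{(\ell+1)}=\big[Z_{e-1}^{(\ell)}E_e^{(\ell)}+E_e^{(\ell)}Z_{e-1}^{(\ell)}\big]_{\mathcal P_{\ell+1}},\qquad E_e^{(\ell+1)}=\text{restriction of }Y_e^{(\ell+1)}\text{ to pairs light at level }\ell+1.$$
All are symmetric integer matrices. By induction on $\ell$, $E_e^{(\ell)}$ and $Y_e^{(\ell)}$ depend only on $s_1,\dots,s_{e-1}$, so they are known before $s_e$ is chosen.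

**Step 3 (domination).** This step bounds the signed matrices, whatever the signs are, by sign-free ones.

For the analysis only, let $B_e^{(0)}=E_e$, $\tilde B_e^{(\ell+1)}=[A_\ell B_e^{(\ell)}+B_e^{(\ell)}A_\ell]_{\mathcal P_{\ell+1}}$, and let $B_e^{(\ell+1)}$ be the restriction of $\tilde B_e^{(\ell+1)}$ to light pairs. Then:

1. $\sum_eB_e^{(\ell)}=A_\ell$ and $\sum_e\tilde B_e^{(\ell+1)}=\tilde A_{\ell+1}$.
2. Entrywise, $|E_e^{(\ell)}|\le B_e^{(\ell)}$, $|Z_e^{(\ell)}|\le A_\ell$, and $|Y_e^{(\ell+1)}|\le\tilde B_e^{(\ell+1)}$.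
3. The sum of all entries of $B_e^{(\ell)}$, and of $\tilde B_e^{(\ell)}$ for $\ell\ge1$, is at most $t_\ell$.

The proof is by induction on $\ell$. Item 1: $\sum_eE_e=A_0$. If $\sum_eB_e^{(\ell)}=A_\ell$, then $\sum_e\tilde B_e^{(\ell+1)}=[2A_\ell^2]_{\mathcal P_{\ell+1}}=\tilde A_{\ell+1}$, and restricting to light pairs gives $A_{\ell+1}$. Item 2: for $\ell=0$, $E_e=B_e^{(0)}$. From $|E_f^{(\ell)}|\le B_f^{(\ell)}$ we get $|Z_e^{(\ell)}|\le\sum_fB_f^{(\ell)}=A_\ell$, hence $|Y_e^{(\ell+1)}|\le[A_\ell B_e^{(\ell)}+B_e^{(\ell)}A_\ell]_{\mathcal P_{\ell+1}}=\tilde B_e^{(\ell+1)}$, and restricting to light pairs gives $|E_e^{(\ell+1)}|\le B_e^{(\ell+1)}$. Item 3: $t_0=2$ is the entry sum of $E_e$. The entry sum of $[A_\ell B_e^{(\ell)}]_{\mathcal P_{\ell+1}}$ is $\sum_{v,w}B_e^{(\ell)}(v,w)\sum_uA_\ell(u,v)$, with $u$ in the $\mathcal P_{\ell+1}$-part of $w$, hence in one color class. By (3) and the symmetry of $A_\ell$ it is at most $2g_\ell t_\ell$. The other term is the transpose. The total is at most $4g_\ell t_\ell=t_{\ell+1}$, and restricting to light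 pairs can only decrease it.

**Step 4 (the tracked scalars).** This step chooses the signs, controlling vertex sums and heavy pairs by Lemma 3.

For each vertex $v$, track the increments $a_e=\mathbf 1[v\in e]$ with $\theta=\eta/2$. For each heavy unordered pair $\{u,w\}$ at level $\ell\in\{1,\dots,L\}$, track $a_e=Y_e^{(\ell)}(u,w)$ with $\theta=\eta/(2t_\ell)$. Their number $J$ is at most $N(1+Lp\kappa)$. By (P4) and $\kappa\le g/2$, $2J\le2n^2+n^5\le n^6$, so $\ln(2J)\le6\lambda\le\Lambda$. By items 2 and 3, $|a_e|\le t_\ell$ for a heavy pair, so always $|\theta a_e|\le\eta/2<\frac12$. Lemma 3 applies. Concretely, choose $s_e$ with $s_e\sum\theta a_e(P^+-P^-)\le0$, the sum over tracked scalars with $a_e\ne0$ and current values of $P^\pm$; this sum is exactly the change of $\Phi$ when multiplied by $s_e$.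

Vertices: (2) gives $|\sum_{e\ni v}s_e|\le\frac{2\Lambda}\eta+\frac{\eta d}2\le\eta d$, because $d\ge4\Lambda/\eta^2$. This is the second claim of Lemma 5.

Heavy pairs at level $\ell$: by items 1–3, $\sum_ea_e^2\le t_\ell\sum_e|a_e|\le t_\ell\sum_e\tilde B_e^{(\ell)}(u,w)=t_\ell\tilde A_\ell(u,w)$. So (2) gives the bound $\frac{2t_\ell\Lambda}\eta+\frac\eta2\tilde A_\ell(u,w)$. Heaviness means $\tilde A_\ell(u,w)>m_\ell=Qt_\ell\ge4\Lambda t_\ell/\eta^2$, so the first term is at most $\frac\eta2\tilde A_\ell(u,w)$. Hence
$$\Big|\sum_es_eY_e^{(\ell)}(u,w)\Big|\le\eta\,\tilde A_\ell(u,w)\qquad\text{for every heavy pair at level }\ell. \tag{4}$$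

## 10. The norm recursion $r_\ell^2\le5\eta+4r_{\ell+1}$

Write $Z^{(\ell)}=Z_M^{(\ell)}$, so $Z^{(0)}=X$, and $r_\ell=\|Z^{(\ell)}\|/D_\ell$. We use that the norm of a symmetric matrix is at most its largest absolute row sum.

**Step 5 (one level).** This step bounds $r_\ell$ by $r_{\ell+1}$, for $\ell<L$.

Summing $(Z_e^{(\ell)})^2-(Z_{e-1}^{(\ell)})^2=s_e(Z_{e-1}^{(\ell)}E_e^{(\ell)}+E_e^{(\ell)}Z_{e-1}^{(\ell)})+(E_e^{(\ell)})^2$ over $e$ and applying the linear map $[\cdot]_{\mathcal P_{\ell+1}}$,
$$\big[(Z^{(\ell)})^2\big]_{\mathcal P_{\ell+1}}=[\Sigma^{(\ell)}]_{\mathcal P_{\ell+1}}+T^{(\ell+1)}+Z^{(\ell+1)},\qquad\Sigma^{(\ell)}=\sum_e(E_e^{(\ell)})^2, \tag{5}$$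
where $T^{(\ell+1)}$ is the restriction of $\sum_es_eY_e^{(\ell+1)}$ to heavy pairs; its restriction to light pairs is $\sum_es_eE_e^{(\ell+1)}=Z^{(\ell+1)}$.

First term. Entrywise $|\Sigma^{(\ell)}|\le\sum_e(B_e^{(\ell)})^2$, whose row $u$ sums to $\sum_e\sum_vB_e^{(\ell)}(u,v)\sum_wB_e^{(\ell)}(v,w)\le t_\ell\sum_vA_\ell(u,v)\le t_\ell D_\ell$. So $\|[\Sigma^{(\ell)}]_{\mathcal P_{\ell+1}}\|\le t_\ell D_\ell$. Second term. By (4) and the row sums of $\tilde A_{\ell+1}$, $\|T^{(\ell+1)}\|\le\eta D_{\ell+1}$.

Since $|Z^{(\ell)}|\le A_\ell$, the matrix $Z^{(\ell)}$ is block diagonal with respect to $\mathcal P_\ell$, and each block is split into at most $p$ parts of $\mathcal P_{\ell+1}$. Lemma 4, applied to each block of $(Z^{(\ell)})^2\succeq0$, gives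
$$\|Z^{(\ell)}\|^2\le p\,\big\|[(Z^{(\ell)})^2]_{\mathcal P_{\ell+1}}\big\|\le p\big(t_\ell D_\ell+\eta D_{\ell+1}+\|Z^{(\ell+1)}\|\big).$$
Divide by $D_\ell^2$. Since $pt_\ell/D_\ell=t_\ell/g_\ell=2/g\le\eta$ and $pD_{\ell+1}/D_\ell^2=4$,
$$r_\ell^2\le5\eta+4r_{\ell+1}. \tag{6}$$

**Step 6 (bottom level and unrolling).** This step turns (6) into the bound on $\|X\|$.

At level $L$, the entries of $Z^{(L)}$ are at most $m_L$ in absolute value and its blocks have size $\le2\kappa$. So $r_L\le2\kappa m_L/D_L=2g_L/(pg_L)=2/p\le\eta$ by (P6). We claim $r_{L-j}\le9\eta^{2^{-j}}$. This holds for $j=0$, and by (6)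
$$r_{L-j-1}^2\le5\eta+36\,\eta^{2^{-j}}\le41\,\eta^{2^{-j}}\le\big(9\,\eta^{2^{-j-1}}\big)^2.$$
For $j=L$ we get $\|X\|=r_0d\le9\eta^{2^{-L}}d$.

## 11. Running time of the signing

**Step 7.** This step checks that Sections 8–9 run in time $N\cdot n^{O(1/L)}$ with exact arithmetic, which completes the proof of Lemma 5. Matrices are stored sparsely with search trees.

The hierarchy. Rows and columns of the integer matrix $A_\ell$ have at most $D_\ell$ nonzeros, and chunk rows have at most $p\kappa\le pg_\ell=D_\ell$. Each $u$ is in the support of at most $D_\ell+1$ rows. So Lemma 6 applies with $a=D_\ell$, $b=D_\ell+1$ and takes time $N\,\mathrm{poly}(D_L,p,\lambda)$. Computing $\tilde A_{\ell+1}$ means listing, for each $u$, at most $D_\ell^2$ two-step paths: time $O(ND_\ell^2)$ up to logarithmic factors.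

Signed matrices. $Z_e^{(\ell)}$ is an integer matrix dominated by $A_\ell$, so its rows have at most $D_\ell$ nonzeros. $E_e^{(\ell)}$ and, for $\ell\ge1$, $Y_e^{(\ell)}$ are integer matrices with absolute entry sum $\le t_\ell$, so they have at most $t_\ell\le D_L$ nonzeros. Hence computing $Y_e^{(\ell+1)}$ costs $O(t_\ell D_\ell)$ up to logarithmic factors, and updating $Z^{(\ell)}$ costs less. There are $M\le Nd/2$ edges.

Tracked products. Each edge changes $O(1+Lt_L)$ of them. A vertex product has at most $d$ nontrivial factors. For a heavy pair, the number of $e$ with $a_e\ne0$ is at most $\sum_e|a_e|\le\tilde A_\ell(u,w)\le D_\ell$. Since $\theta$ is a power of two and $1/\theta\le2t_L/\eta\le n^{O(1)}$, each factor is a dyadic rational of $O(\lambda)$ bits. So all products are dyadic rationals of $O(D_L\lambda)$ bits, and the rule for $s_e$ is evaluated exactly.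

The total is $N\cdot\mathrm{poly}(D_L,p,\lambda,L)=N\cdot n^{O(1/L)}$ by (P3). This proves Lemma 5. $\square$

## 12. Repeated halving of one expander

**Lemma 7.** Let $n$ be large, and let $C$ be a simple unweighted graph with $n_C\le n$ vertices and conductance $\ge2^{-K}$. One can deterministically compute, in time $(n_C+|E(C)|)\,n^{O(1/L)}$, a reweighted subgraph $H_C$ of $C$ with positive integer weights and at most $d\,n_C$ edges, such that $|x^\top(L_{H_C}-L_C)x|\le\epsilon\,x^\top L_Cx$ for all $x$.

*Proof.* **Step 1 (the algorithm).** The purpose is to halve the edge set until every vertex has small degree, setting aside edges at vertices whose degree is already below $d$. Let $F_0=E(C)$. In round $i=0,1,\dots$ the active edges $F_i$ have weight $2^i$.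

Prune: while some vertex has active degree in $[1,d-1]$, freeze all its active edges with weight $2^i$, that is, put them in $R_i$ and make them inactive. Let $F_i'$ be the remaining active set and $D_v$ its degrees, each $0$ or $\ge d$. If $F_i'=\emptyset$, set $I=i$, stop and output $H_C=\sum_{i\le I}2^iR_i$.

Halve: split each $v$ with $D_v>0$ into $\lceil D_v/d\rceil\le2D_v/d$ copies and distribute its edges so that each copy gets at most $d$. (With $D_v=5$ and $d=2$: three copies of degrees $2,2,1$.) The resulting graph is simple, since distinct edges of $C$ have distinct endpoint pairs, and it has $N\le4|F_i'|/d\le n^2$ vertices. Apply Lemma 5 to it and set $F_{i+1}=\{e\in F_i':s_e=+1\}$, now with weight $2^{i+1}$.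

**Step 2 (edges, rounds, time).** A vertex that triggers freezing has active degree $0$ forever after, because active sets only shrink. So each vertex triggers at most once overall, and at most $dn_C$ edges are ever frozen; these are the edges of $H_C$. Summing the vertex bound of Lemma 5 over copies and halving, $\sum_es_e\le\frac12N\eta d\le2\eta|F_i'|$, so $|F_{i+1}|\le(\frac12+\eta)|F_i'|\le\frac34|F_i'|$. As $(\frac34)^6<\frac14$, we have $(\frac34)^{6\lambda}\cdot\frac{n^2}2<1$, so $I\le6\lambda$. There are $O(\lambda)$ rounds, each with $N\le|E(C)|$ up to a constant, so the time follows from Lemma 5 and (P3).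

**Step 3 (weighted degrees do not blow up).** This is needed to compare the error of every round with $\mathrm{Deg}_C$. We have $\deg_{F_{i+1}}(v)\le\frac12(D_v+\lceil D_v/d\rceil\eta d)\le\frac12(1+2\eta)D_v$, with $D_v\le\deg_{F_i}(v)$. Hence $2^i\deg_{F_i}(v)\le(1+2\eta)^{6\lambda}\deg_C(v)\le2\deg_C(v)$ for $n$ large, since $\eta\le2^{-4\sqrt\lambda}$.

**Step 4 (error of one round).** We have $2^{i+1}L_{F_{i+1}}-2^iL_{F_i'}=2^i\sum_{e\in F_i'}s_eL_e$. Lift $x$ to the vector $y$ that is constant on the copies of each vertex. Identity (1) on the split graph gives $x^\top\sum_es_eL_e\,x=\sum_v(\sum_{e\ni v}s_e)y_v^2-y^\top Xy$, with $v$ ranging over copies. Since $\|y\|^2=\sum_v\lceil D_v/d\rceil x_v^2$ over vertices with $D_v>0$, Lemma 5 gives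
$$\big|x^\top(2^{i+1}L_{F_{i+1}}-2^iL_{F_i'})x\big|\le2^i\big(9\eta^{2^{-L}}+\eta\big)d\sum_v\lceil D_v/d\rceil x_v^2\le40\,\eta^{2^{-L}}x^\top\mathrm{Deg}_Cx,$$
using $\eta\le\eta^{2^{-L}}$, $d\lceil D_v/d\rceil\le2D_v$ and $2^iD_v\le2\deg_C(v)$.

**Step 5 (total error and Cheeger).** We have $2^iL_{F_i}=2^iL_{R_i}+2^iL_{F_i'}$ for all $i\le I$, and $F_I'=\emptyset$. Hence
$$L_{H_C}=\sum_{i\le I}2^iL_{R_i}=\sum_{i\le I}2^iL_{F_i}-\sum_{i<I}2^iL_{F_i'}=L_C+\sum_{i<I}\big(2^{i+1}L_{F_{i+1}}-2^iL_{F_i'}\big).$$
With $I\le6\lambda$ and $\eta^{2^{-L}}=2^{-4K}$,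
$$|x^\top(L_{H_C}-L_C)x|\le240\lambda\,2^{-4K}\,x^\top\mathrm{Deg}_Cx.$$
If $C$ has no edges there is nothing to prove. Otherwise, the left side and $x^\top L_Cx$ do not change under $x\mapsto x+c\mathbf 1$, so we may assume $\sum_v\deg_C(v)x_v=0$. Cheeger's inequality with $\varphi=2^{-K}$ bounds the right side by
$$240\lambda\,2^{-4K}\cdot2\cdot2^{2K}\,x^\top L_Cx=480\lambda\,2^{-2K}x^\top L_Cx\le2^{-K}x^\top L_Cx\le\epsilon\,x^\top L_Cx,$$
where $480\lambda\le2^{\sqrt\lambda}\le2^K$ for $n$ large, and $2^{-K}\le\epsilon$ by the choice of $K$. $\square$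

## 13. From expanders to weighted graphs: Theorems 1 and 2

**Proof of Theorems 1 and 2(a).** If $m\le n$, or if $n$ is below the threshold implicit in "large" (a constant depending only on $\epsilon$, respectively on the function $\epsilon(\cdot)$), output $G$ in $O(m)$ time. Otherwise $n<m\le n^2$.

**Step 1 (binary expansion).** This removes the weights. Write $G=\sum_{i=0}^{O(\log n)}2^iG_i$, where $G_i$ is the unweighted simple graph of the edges whose weight has $i$-th binary digit $1$. An edge of weight $5$ goes into $G_0$ and $G_2$. Then $L_G=\sum_i2^iL_{G_i}$.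

**Step 2 (expander decomposition).** This cuts each $G_i$ into expanders. Starting with the current edge set $E(G_i)$, repeat while it has more than $n$ edges: apply (ED) with $\epsilon_0=\frac12$, output the induced cluster graphs, whose conductance is at least $2^{-\sqrt{\log_2n}}\ge2^{-K}$, and continue with the inter-cluster edges, at most half of the current ones. After $O(\log n)$ iterations at most $n$ edges remain; keep these exactly. Every call is on a graph with more than $n\ge\sqrt m$ and at most $m$ edges, and there are $O(\log^2n)$ calls, so the time is $m^{1+o(1)}$. In each iteration the clusters $C$ are vertex-disjoint, so $\sum_Cn_C\le n$.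

**Step 3 (sparsify and add up).** Apply Lemma 7 to each cluster $C$. Over the $O(\log^2n)$ iterations this takes time $O(\log^2n)(n+m)\,n^{O(1/L)}=m\,n^{O(1/L)}$. Let $H$ be the sum of all $2^iH_C$ and all $2^i\times$(kept edges), merging parallel edges.

**Step 4 (correctness).** $L_G$ is exactly the sum of the Laplacians of the pieces, and each piece is preserved within $1\pm\epsilon$ as a quadratic form. Adding up, $(1-\epsilon)x^\top L_Gx\le x^\top L_Hx\le(1+\epsilon)x^\top L_Gx$ for all $x$. Indicator vectors give the cut statement. By construction $E(H)\subseteq E(G)$, and the weights are integers bounded by $n^{O(1)}$, as those of $H_C$ are at most $2^{6\lambda}$.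

**Step 5 (size).** $H$ has at most $O(\log^2n)\cdot(nd+n)=n^{1+O(1/L)}=n^{1+o(1)}$ edges, because $d\le D_L\le n^{O(1/L)}$. For fixed $\epsilon$, $L=\Theta(\log\log n)$, so this is $n^{1+O(1/\log\log n)}$. The exponent depends only on $n$ and $\epsilon$.

**Step 6 (time).** This step expresses the time bound in $m$ alone. In the case $n<m\le n^2$ the time is at most $m^{1+\sigma(m)}2^{\tau(n)}$ with $\sigma\to0$ and $\tau(n)=o(\log n)$ depending only on $\epsilon$ (respectively on $\epsilon(\cdot)$). Since $\sqrt m\le n<m$, it is at most $m^{1+\beta(m)}$ with $\beta(m)=\sigma(m)+\sup_{\sqrt m\le n\le m}\tau(n)/\log_2m\to0$. In the other cases it is $O(m)\le m^{1+O(1/\log m)}$. $\blacksquare$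

**Proof of the equivalence in Theorem 2(b).** Let $\epsilon(n)\le\frac12$. Suppose that sparsifiers with $n^{1+o(1)}$ edges exist for all graphs, in the cut or the spectral sense; spectral sparsifiers are cut sparsifiers, so we may take cuts. Applied to $K_n$, the edge bound from Section 3 gives $\frac{n-1}{12\max(\epsilon,1/n)}\le n^{1+o(1)}$, so $\max(\epsilon(n),1/n)\ge n^{-o(1)}$. For $n$ large $1/n$ is smaller than the right side, so $\epsilon(n)\ge n^{-o(1)}$. Conversely, if $\epsilon(n)\ge n^{-o(1)}$, Theorem 2(a) provides spectral, hence cut, sparsifiers with $n^{1+o(1)}$ edges, and computes them deterministically in time $m^{1+o(1)}$. $\blacksquare$
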